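# Null dot-product sets above dimension $d/2$ in the plane and in space

## Two theorems and what they refute

For a compact set $E\subset\mathbb R^d$, $d\ge 2$, let
$$\Pi(E)=\{x\cdot y: x,y\in E\}$$
be the set of dot products of pairs of points of $E$ (the choice $x=y$ is allowed). We write $|\cdot|$ for Lebesgue measure of a subset of $\mathbb R$, cardinality of a finite set, and Euclidean norm of a vector; the context decides.

**Theorem 1.** For $d=2$ and $d=3$ there is a compact set $E\subset(2,3)^d$ with $|\Pi(E)|=0$ and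
$$\dim_H E\ \ge\ \tfrac65>1=\tfrac d2\quad(d=2),\qquad \dim_H E\ \ge\ \tfrac{17}{11}>\tfrac32=\tfrac d2\quad(d=3).$$

**Theorem 2.** There is a compact set $E\subset(2,3)^2$ with $\dim_H E\ge\frac54$ and $|\Pi(E)|=0$.

**Corollary 3.** Put $s_2=5/4$ and $s_3=17/11$. For $d\in\{2,3\}$ and every $s\in(d/2,s_d]$ there is a compact $E\subset\mathbb R^d$ with $\dim_H E=s$ exactly and $|\Pi(E)|=0$.

The question behind these statements is how large a compact set must be, in the sense of Hausdorff dimension, before its dot products are forced to fill a set of positive length. The text "Falconer-Type Problems For Dot Products" (https://cgmt.dimag.kr/assets/senger.pdf) poses the following conjecture: if $\dim_H E>d/2$, then $|\Pi(E)|>0$. The conclusion $|\Pi(E)|>0$ has been proved under the stronger assumption $\dim_H E>\frac{d+1}2$. Theorem 1 says that the conjecture is false for $d=2$ and for $d=3$, and the case $d=2$ alone refutes the statement "for all $d\ge2$". Theorem 2 improves the planar example. Together with the positive result, the critical dimension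 lies in $[5/4,3/2]$ for $d=2$ and in $[17/11,2]$ for $d=3$. The exact value is not determined here, and nothing is claimed about any individual $d\ge4$.

It is worth separating the conjecture from a stronger statement. Suppose $\mu$ is a probability measure on $E$ and $(\mu\times\mu)\{(x,y):t\le x\cdot y\le t+\epsilon\}\le C\epsilon$ for all $t$ and $\epsilon$. If intervals of total length $\eta$ cover $\Pi(E)$, summing the estimate over them gives $1\le C\eta$, so $|\Pi(E)|\geq 1/C$. For $s<\frac{d+1}2$ there are measures with $\dim_H\operatorname{supp}\mu=s$ and finite $s$-energy $I_s(\mu)=\iint|x-y|^{-s}d\mu(x)d\mu(y)$ for which this estimate fails already at $t=1$: on $[0,1]^2$ when $d=2$ (Eswarathasan–Iosevich–Taylor), and on $[0,2]^d$ in general (Iosevich–Senger). Such a failure does not make $\Pi(E)$ null. It says that one short window of values receives too many pairs, whereas for $|\Pi(E)|=0$ *all* pairs must crowd into few short windows. That is what we must arrange.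

## Hausdorff dimension from ball estimates, and digit sets

All balls $B(x,r)$ are closed. Besides elementary counting we use three textbook facts. The first we prove; the second is the prime number theorem (for Theorem 2); the third is the Besicovitch–Davies theorem (for Corollary 3).

**Mass distribution principle.** If $\mu$ is a probability measure on a compact set $E$, and $\mu(B(x,r))\le Cr^s$ for all $x$ and all small $r$, with $s>0$, then $\dim_H E\ge s$.

Indeed, cover $E$ by sets $V_i$ of small diameters $r_i$. Those with $r_i=0$ are points and carry no mass. Each of the others that meets $E$ lies in a ball of radius $r_i$, so $1=\mu(E)\le C\sum_i r_i^s$. Hence $\mathcal H^s(E)>0$.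

**Definition (digit sets).** Fix a base $Q\ge2$ and a finite set $J$ of positive integers, the *positions*. The digit set with positions $J$ is
$$\Big\{\sum_{j\in J}c_jQ^{-j}:\ c_j\in\{0,\dots,Q-1\}\Big\}.$$
It has $Q^{|J|}$ elements, since base-$Q$ digits of a finite expansion are determined by its value. Such a set is a generalized arithmetic progression, and its sumset is small: in $a+a'$ each position carries a digit sum in $\{0,\dots,2Q-2\}$, so $a+a'$ takes at most $(2Q)^{|J|}$ values, which is $Q^{|J|}$ up to a factor not depending on $Q$. For instance, with $Q=10$, $J=\{1,3\}$, there are $100$ elements $\frac{c_1}{10}+\frac{c_3}{1000}$ and $5050$ unordered pairs, but only $19^2=361$ sums.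

Digits at positions $>e$ contribute less than $Q^{-e}$ in total. We use this constantly.

## One lattice gives exactly $d/2$

Take the smallest case by hand: the four points of $\mathbb Z^2\cap[2,3]^2$. The ten unordered pairs give $8,10,12,13,15,18$, six values, because all dot products are integers between $8$ and $18$.

In general let $E_q=(q^{-1}\mathbb Z)^d\cap[2,3]^d$, with $(q+1)^d$ points. Every dot product lies in $q^{-2}\mathbb Z\cap[4d,9d]$, so there are at most $5dq^2+1$ values. Thicken the points to balls of radius $\delta$. The dot products now lie within $C\delta$ of those values, and our bound for their total length is a constant times $q^2\delta$. To make this small we need $q$ a little below $\delta^{-1/2}$, and then the number of $\delta$-balls is a little below $\delta^{-d/2}$. At scale $\delta$ this is a set of dimension $d/2$ and no more. So a plain lattice stops exactly at the conjectured threshold.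

## Two ways to break even in the plane, and their combination

Stay with $d=2$ and look for a richer finite set at scale $\delta=Q^{-N}$, with counts recorded as powers of $Q$. We want few dot products, fewer than $Q^N$ up to scale $\delta$. We also want the set to look $s$-dimensional at *every* scale between $\delta$ and $1$. This second demand is essential for Hausdorff dimension: for example, the points lying in one ball of radius $Q^{-N/2}$ may carry only about $Q^{-sN/2}$ of the mass.

**A second block of digits.** Let the coordinates be $z_i=U_i+u_i$, where $U_i$ uses the positions $(0,X]$ and $u_i$ the positions $(N/2,N/2+Y]$ (plus a constant integer). Then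
$$z\cdot z'=U\cdot U'+(U\cdot u'+u\cdot U')+u\cdot u'.$$
The first term is a bounded element of $Q^{-2X}\mathbb Z$, so it has about $Q^{2X}$ values. The second is an element of $Q^{-X-N/2-Y}\mathbb Z$ of size at most a constant times $Q^{-N/2}$, so it has about $Q^{X+Y}$ values. The third is at most $2Q^{-N}=2\delta$, a harmless error. Our bound for the number of values is thus $Q^{3X+Y}$. There are $Q^{2X+2Y}$ points, and points per value improve as soon as $Y>X$. But at scale $Q^{-N/2}$ only $Q^{2X}$ clusters are visible, so we need $2X\ge sN/2$. At scale $Q^{-N}$ we need $2X+2Y\ge sN$. Therefore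
$$3X+Y=2X+(X+Y)\ge \tfrac{sN}2+\tfrac{sN}2=sN,$$
and $3X+Y\le N$ forces $s\le1$.

**Dilations.** Multiply lattice points by $e^a$, where $a$ runs over a digit set with $W$ positions. Since
$$e^az\cdot e^{a'}z'=e^{a+a'}(z\cdot z'),$$
the number of values is at most (number of sums $a+a'$) times (number of values of $z\cdot z'$), about $Q^{W}\cdot Q^{2X}$. The number of points is at most $Q^{W+2X}$. Again this breaks even: $s\le1$.

**Both together.** The second block was stopped by the scale $Q^{-N/2}$, where $X$ had to be large. Dilation digits can fill the scales between $Q^{-X}$ and $Q^{-N/2}$ at the fair price of one power of $Q$ in values for one power of $Q$ in points, so that $X$ can stay small and $Y>X$ becomes possible. Let us see how far this goes. Measure everything in units of $N$: $x=X/N$, $y=Y/N$, $w=W/N$, with the digits of $a$ placed in $(X,N/2]$, so $w\le\frac12-x$. The requirements are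
$$2x+w\ge \tfrac s2,\qquad 2x+w+2y\ge s,\qquad 3x+w+y\le1 .$$
Put $v=2x+w\ge s/2$. Then $x= v-(x+w)\ge v-\frac12$ and $y\ge(s-v)/2$, so
$$1\ge 3x+w+y=x+v+y\ge \tfrac32v+\tfrac s2-\tfrac12\ge\tfrac54s-\tfrac12,$$
that is, $s\le\frac65$, with equality for $x=\frac1{10}$, $w=\frac4{10}$, $y=\frac3{10}$. These are the numbers in the planar part of Theorem 1. The actual construction drops one digit of $a$, so that the number of values is $Q^{N-1}$ and not $Q^N$.

Two jobs remain: passing from finite sets at single scales to one compact set, and proving that the digit sets have the regularity that the counting suggests.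

## Gluing finite sets at sparse scales

Throughout, $\Omega=(2,3)^d$ and $G\cdot G=\{g\cdot g':g,g'\in G\}$.

**Proposition 4.** Let $0<t_1\le t_2\le\dots\le d$ and constants $C_i\ge1$ be given. Suppose that for each $i$ there are a set $D_i\subset(0,1)$ accumulating at $0$ and, for each $\delta\in D_i$, a finite set $G_{i,\delta}\subset\mathbb R^d$ such that

* (a) $|\{u\in\mathbb R:\operatorname{dist}(u,G_{i,\delta}\cdot G_{i,\delta})\le10d\,\delta\}|\to0$ as $\delta\to0$ in $D_i$;
* (b) for every $\rho\in(0,1)$ there is $\delta_0(i,\rho)>0$ such that for $\delta\in D_i$ with $\delta\le\delta_0(i,\rho)$, and every ball $B(y,\rho)\subset\Omega$, there is a probability measure $\nu$ on $G_{i,\delta}\cap B(y,\rho/2)$ with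
$$\nu(B(x,r))\le C_i(r/\rho)^{t_i}\qquad(x\in\mathbb R^d,\ \delta\le r\le\rho).$$

Then there is a compact $E\subset\Omega$ with $|\Pi(E)|=0$ and $\dim_HE\ge\sup_it_i$.

Two features deserve attention. In (a) the set $G_{i,\delta}$ is global: the few dot products serve all pairs of points, including pairs from different balls $B(y,\rho)$. In (b) the constant $C_i$ does not depend on $\rho$ or $\delta$; the step size $\delta$ may be chosen extremely small after $\rho$, and that will absorb everything else.

**Step 1: the construction.** The purpose is to build nested finite unions of balls whose centers at stage $k$ lie in one set $G_{k,\delta_k}$. Let $c_d$ be such that every ball of radius $2r$ is covered by $c_d$ balls of radius $r$. Start with $\delta_0=\frac14$, $y_0=(\frac52,\dots,\frac52)$, $F_0=\{y_0\}$, and $\mu_0$ the unit mass at $y_0$; then $B(y_0,\delta_0)\subset\Omega$. Given $\delta_{k-1}$, the finite set $F_{k-1}$ and $\mu_{k-1}$ on it, with $B(y,\delta_{k-1})\subset\Omega$ for all $y\in F_{k-1}$, choose $\delta_k\in D_k$ with $\delta_k\le\delta_{k-1}/4$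 so small that

* (b) applies with $i=k$, $\rho=\delta_{k-1}$, $\delta=\delta_k$;
* the measure in (a), for $i=k$ and $\delta=\delta_k$, is at most $1/k$;
* $\prod_{j\le k+1}(c_dC_j)\le\delta_k^{-1/k}$.

Let $\nu_y$, for $y\in F_{k-1}$, be the measure that (b) gives for $B(y,\delta_{k-1})$. Put
$$\mu_k=\sum_{y\in F_{k-1}}\mu_{k-1}(\{y\})\,\nu_y,\qquad F_k=\operatorname{supp}\mu_k\subset G_{k,\delta_k},\qquad E_k=\bigcup_{x\in F_k}B(x,\delta_k).$$
Each $x\in F_k$ lies in $B(y,\delta_{k-1}/2)$ for some $y\in F_{k-1}$. Since $\frac12\delta_{k-1}+\delta_k\le\frac34\delta_{k-1}$, we have $B(x,\delta_k)\subset B(y,\delta_{k-1})\subset\Omega$. So the induction continues, and (with $E_0=B(y_0,\delta_0)$) the $E_k$ are nonempty compact sets with $E_k\subset E_{k-1}\subset\Omega$. Let $E=\bigcap_kE_k$.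

**Step 2: $\Pi(E)$ is null.** Let $x,y\in E$ and fix $k\ge1$. Choose $g,g'\in F_k$ with $|x-g|\le\delta_k$ and $|y-g'|\le\delta_k$. All four points lie in $\Omega$ and have norm at most $3\sqrt d$, so
$$|x\cdot y-g\cdot g'|\le|x-g||y|+|g||y-g'|\le6\sqrt d\,\delta_k\le10d\,\delta_k.$$
Hence $\Pi(E)$ lies in the set measured in (a), and $|\Pi(E)|\le1/k$ for every $k$.

**Step 3: a measure on $E$.** We produce a limit of the $\mu_k$. Define random points $X_0=y_0$ and, given $X_{k-1}=y$, let $X_k$ have law $\nu_y$. Then $X_k$ has law $\mu_k$ and $|X_k-X_{k-1}|\le\delta_{k-1}/2$. Since $\delta_{j+1}\le\delta_j/4$, the limit $X=\lim X_k$ exists and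
$$|X-X_k|\le\sum_{j\ge k}\tfrac12\delta_j\le\tfrac23\delta_k<\delta_k.$$
So $X\in E_k$ for all $k$, and the law $\mu$ of $X$ is a probability measure on $E$.

**Step 4: ball estimates.** We now transfer (b) to $\mu$. Let $M_k(r)=\sup_x\mu_k(B(x,r))$, and let $\delta_k\le r\le\delta_{k-1}$. If $\nu_y(B(x,r))>0$, then $|y-x|\le r+\frac12\delta_{k-1}\le2\delta_{k-1}$. Therefore
$$M_k(r)\le M_{k-1}(2\delta_{k-1})\,C_k\Big(\frac r{\delta_{k-1}}\Big)^{t_k}\le c_dC_k\,M_{k-1}(\delta_{k-1})\Big(\frac r{\delta_{k-1}}\Big)^{t_k}.$$
Apply this with $k-1$ in place of $k$ and $r=\delta_{k-1}$, and so on down to $M_0(\delta_0)=1$: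
$$M_k(r)\le\prod_{j\le k}(c_dC_j)\ \prod_{j<k}\Big(\frac{\delta_j}{\delta_{j-1}}\Big)^{t_j}\Big(\frac r{\delta_{k-1}}\Big)^{t_k}.$$
Fix $i$ and take $k\ge i$, $k\ge2$. All the ratios are at most $1$. Drop those with $j<i$, and lower the exponents $t_j$ to $t_i$ for $j\ge i$; the remaining product telescopes to $(r/\delta_{i-1})^{t_i}$. By the third requirement of stage $k-1$, the constants are at most $\delta_{k-1}^{-1/(k-1)}\le r^{-1/(k-1)}$. Thus
$$M_k(r)\le\delta_{i-1}^{-t_i}\,r^{\,t_i-1/(k-1)}.$$
Since $|X-X_k|\le\delta_k\le r$,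
$$\mu(B(x,r))\le\mu_k(B(x,r+\delta_k))\le\mu_k(B(x,2r))\le c_dM_k(r).$$
As $r\to0$ the corresponding $k$ tends to infinity. So for each $\epsilon>0$ we have $\mu(B(x,r))\le c_d\delta_{i-1}^{-t_i}r^{t_i-\epsilon}$ for all small $r$, and the mass distribution principle gives $\dim_HE\ge t_i-\epsilon$. Let $\epsilon\to0$ and take the supremum over $i$. $\square$

## Interleaved digits for points and dilations: proof of Theorem 1

Let $s_*=\frac65$ if $d=2$ and $s_*=\frac{17}{11}$ if $d=3$. Fix $1<t<s_*$. We shall construct sets satisfying (a) and (b) with exponent $t$ and with a constant in (b) depending only on $d$. Proposition 4, applied with $t_i\uparrow s_*$, then gives Theorem 1.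

**Step 1: the sets.** Fix an integer $L\ge2$ with $L>(1+t)/(s_*-t)$. In this section $(u,v]$ denotes a set of integers. The positions are as follows: $K$ for the coordinates of $z$, $A$ for the dilation exponent $a$.

* $d=2$: $N=10L$, $K=(0,L]\cup(5L,8L]$, $A=(L,5L-1]$.
* $d=3$: $N=132L$, $K=(0,9L]\cup(33L,46L]\cup(66L,83L]\cup(99L,116L]$, $A=(9L,33L]\cup(46L,58L-1]$.

For an integer $Q\ge2$ put $\delta=Q^{-N}$ and
$$\mathcal Z=\Big\{z\in\mathbb R^d:\ z_i=2+\sum_{j\in K}c_{ij}Q^{-j}\Big\},\quad\mathcal A=\Big\{\sum_{j\in A}c_jQ^{-j}\Big\},\quad G_\delta=\{e^az:a\in\mathcal A,\ z\in\mathcal Z\},$$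
with all digits in $\{0,\dots,Q-1\}$. The set of scales is $D=\{Q^{-N}:Q\ge2\}$. Note that $z\in[2,3]^d$ and, as $A$ starts after position $L$, $0\le a\le Q^{-L}\le1$. Constants $C$ depend only on $d$; constants $C_L$ may depend on $L$ as well.

**Step 2: condition (a).** The purpose is to count dot products up to an error $C\delta$. We have $e^az\cdot e^{a'}z'=e^{a+a'}(z\cdot z')$ with $e^{a+a'}\le e^2$, and $a+a'$ takes at most $(2Q)^{|A|}\le C_LQ^{|A|}$ values.

*Case $d=2$.* Write $z_i=U_i+u_i$ with $U_i\in Q^{-L}\mathbb Z\cap[2,3]$ and $u_i\in Q^{-8L}\mathbb Z\cap[0,Q^{-5L}]$. In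
$$z\cdot z'=\sum_iU_iU_i'+\sum_i(U_iu_i'+u_iU_i')+\sum_iu_iu_i'$$
the first sum is a bounded element of $Q^{-2L}\mathbb Z$: at most $CQ^{2L}$ values. The second lies in $Q^{-9L}\mathbb Z\cap[0,CQ^{-5L}]$: at most $CQ^{4L}$ values. The third is at most $2Q^{-10L}=2\delta$. Since $|A|=4L-1$, the set $G_\delta\cdot G_\delta$ lies within $C\delta$ of a set of at most $C_LQ^{6L}Q^{4L-1}=C_LQ^{N-1}$ points.

*Case $d=3$.* Write each coordinate as $z_i=U+u_1+u_2+u_3$ (dropping the index $i$ on the right) with
$$U\in Q^{-9L}\mathbb Z\cap[2,3],\qquad u_1\in Q^{-46L}\mathbb Z\cap[0,Q^{-33L}],$$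
$$u_2\in Q^{-83L}\mathbb Z\cap[0,Q^{-66L}],\qquad u_3\in Q^{-116L}\mathbb Z\cap[0,Q^{-99L}].$$
The leading positions $33L,66L,99L,132L$ are in arithmetic progression, so that products such as $u_1u_1'$ and $Uu_2'$ have the same order of magnitude and can be counted together. Group the sixteen terms of $z_iz_i'$ by size:

* $UU'\in Q^{-18L}\mathbb Z$, bounded by $9$;
* $Uu_1'+u_1U'\in Q^{-55L}\mathbb Z\cap[0,6Q^{-33L}]$;
* $u_1u_1'+Uu_2'+u_2U'\in Q^{-92L}\mathbb Z\cap[0,7Q^{-66L}]$;
* $u_1u_2'+u_2u_1'+Uu_3'+u_3U'\in Q^{-129L}\mathbb Z\cap[0,8Q^{-99L}]$ (note $Uu_3'\in Q^{-125L}\mathbb Z\subset Q^{-129L}\mathbb Z$);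
* $u_1u_3'+u_3u_1'+u_2u_2'+u_2u_3'+u_3u_2'+u_3u_3'\le6Q^{-132L}=6\delta$.

Sum over $i=1,2,3$: each group stays in its lattice and its range is multiplied by $3$. The first four groups take at most $CQ^{18L}$, $CQ^{22L}$, $CQ^{26L}$, $CQ^{30L}$ values, so $z\cdot z'$ lies within $C\delta$ of a set of at most $CQ^{96L}$ points. Since $|A|=24L+(12L-1)=36L-1$, the set $G_\delta\cdot G_\delta$ lies within $C\delta$ of at most $C_LQ^{132L-1}=C_LQ^{N-1}$ points.

In both cases the $10d\delta$-neighborhood of $G_\delta\cdot G_\delta$ is covered by $C_LQ^{N-1}$ intervals of length $C\delta$. Its measure is at most $C_LQ^{N-1}\delta=C_L/Q\to0$.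

**Step 3: the branching function.** This step records how many digits are visible at scale $Q^{-m}$. Let
$$f(m)=d\,|K\cap[1,m]|+|A\cap[1,m]|\qquad(0\le m\le N).$$
We claim
$$f(m)\ge s_*m-1\qquad(0\le m\le N).\tag{1}$$
Interpolate $f$ linearly between integers. It has slope $d$ on $K$-runs, $1$ on $A$-runs, and $0$ elsewhere. Because $d>s_*>1$, the function $f(m)+1-s_*m$ increases on $K$-runs and decreases elsewhere, so its minimum is attained at $m=0$, where it equals $1$, or at the right end of a maximal stretch of slope at most $1$. For $d=2$ these stretches are $(L,5L]$ and $(8L,10L]$, and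
$$f(5L)=2L+(4L-1)=6L-1,\qquad f(10L)=6L-1+6L=12L-1,$$
against $s_*m=6L,\ 12L$. For $d=3$ they end at $33L,66L,99L,132L$, and
$$f(33L)=27L+24L=51L,\qquad f(66L)=51L+39L+12L-1=102L-1,$$
$$f(99L)=102L-1+51L=153L-1,\qquad f(132L)=153L-1+51L=204L-1,$$
against $s_*m=51L,102L,153L,204L$. This proves (1).

Consequently
$$\kappa:=\min_{2\le m\le N-1}\big(f(m)-t(m+1)\big)>0.\tag{2}$$
Indeed, if $m\ge2$ lies in the first run of $K$, then $f(m)=dm$, and $dm-t(m+1)$ is increasing in $m$, so it is at least $2d-3t$. This is positive since $3t<\frac{18}5<4$ for $d=2$ and $3t<\frac{51}{11}<6$ for $d=3$. Otherwise $m>L$, and (1) gives $f(m)-t(m+1)\ge(s_*-t)m-1-t\geq(s_*-t)L-1-t>0$ by the choice of $L$.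

**Step 4: digits can be read off from position.** The points $e^az$ are described by digits, but a ball is described by distance; the next lemma translates. This is where it matters that $K$ and $A$ are disjoint: each position belongs either to $z$ or to $a$.

**Lemma 5.** For $x\in\mathbb R^d$ and $1\le m\le N$, among the pairs $(a,z)\in\mathcal A\times\mathcal Z$ with $|e^az-x|\le Q^{-m}$, the digits at positions $\le m$ take at most $C$ different configurations.

*Proof.* The set $K\cup A$ is a union of at most $6$ runs $R_1<R_2<\cdots$ of consecutive integers, each contained in $K$ or in $A$ (three runs for $d=2$, six for $d=3$). Process the nonempty sets $R_q\cap[1,m]$ in order. Suppose that the digits in the earlier runs have been fixed, giving partial sums $a_*$ and $z_*$ (with the constant $2$ included in each coordinate of $z_*$). Let $e=\max(R_q\cap[1,m])\le m$. Every digit lying neither in $R_1\cup\dots\cup R_{q-1}$ nor in $R_q\cap[1,m]$ has position $>e$. So all these digits together change $a$ and each $z_i$ by less than $Q^{-e}$.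 Moreover $Q^{-m}\le Q^{-e}$, and $a,z$ are bounded.

If $R_q\subset K$, let $w\in Q^{-e}\mathbb Z^d$ be the contribution of $R_q\cap[1,m]$ to $z$. Then $|a-a_*|\le Q^{-e}$ and $|z-z_*-w|\le\sqrt d\,Q^{-e}$, so
$$|e^{a_*}(z_*+w)-x|\le|e^{a_*}(z_*+w)-e^az|+Q^{-m}\le CQ^{-e}.$$
As $e^{a_*}\ge1$, $w$ lies in a ball of radius $CQ^{-e}$ determined by $x,a_*,z_*$. That ball contains at most $C$ points of $Q^{-e}\mathbb Z^d$.

If $R_q\subset A$, let $w\in Q^{-e}\mathbb Z$ be the contribution to $a$. In the same way $|e^{a_*+w}z_*-x|\le CQ^{-e}$. The first coordinate of $e^{a_*+w}z_*$ has derivative at least $2$ in $w$ (as $w\ge 0$), so $w$ lies in an interval of length $CQ^{-e}$: at most $C$ choices.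

In each case $w$ determines its digits. After at most six rounds with at most $C$ choices each, all digits at positions $\le m$ are fixed. $\square$

**Step 5: the measure for (b).** Let $B(y,\rho)\subset\Omega$ and $\tau=\rho/(4\sqrt d)$; then $[y_i-\tau,y_i+\tau]\subset(2,3)$. We choose the digits at random so that the point falls near $y$. Choose $c_{i1}$ uniformly among the digits with
$$\Big[2+\frac{c_{i1}}Q,\ 2+\frac{c_{i1}+1}Q\Big]\subset[y_i-\tau,y_i+\tau];$$
there are at least $2\tau Q-2\ge\tau Q$ of them if $Q\ge2/\tau$. Choose all other digits of $z$ and $a$ uniformly in $\{0,\dots,Q-1\}$, all choices independent. Let $\nu$ be the law of $e^az$. Then $|z_i-y_i|\le\tau$, so $|z-y|\le\sqrt d\,\tau=\rho/4$. Using $e^a-1\le2a$ on $[0,1]$,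
$$|e^az-z|\le2a|z|\le CQ^{-L}\le CQ^{-2}\le\rho/4\qquad\text{for }Q\ge Q_0(\rho).\tag{3}$$
So $\nu$ lives on $G_\delta\cap B(y,\rho/2)$. For $m\ge1$, each configuration of the digits at positions $\le m$ has probability at most
$$(\tau Q)^{-d}\,Q^{-(f(m)-d)}=\tau^{-d}Q^{-f(m)}.\tag{4}$$

**Step 6: the ball estimate.** We check the inequality in (b), with a constant depending only on $d$, once $Q\ge Q_0(\rho)$ (with $t,L$ fixed). The factor $\tau^{-d}$ must not reach the constant. At large scales it is harmless because it pairs with $r^d$; at small scales the gain $Q^{-\kappa}$ pays for it.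

*Range $Q^{-2}\le r\le\rho$.* If $e^az\in B(x,r)$, then $z\in B(x,Cr)$ by (3). As $L\ge2$, positions $1,2$ belong to $K$. The truncation of $z$ to positions $\le2$ is within $\sqrt d\,Q^{-2}\le\sqrt d\,r$ of $z$, so it lies in $Q^{-2}\mathbb Z^d\cap B(x,Cr)$, a set of at most $C(rQ^2)^d$ points. By (4) with $f(2)=2d$, each truncation has probability at most $\tau^{-d}Q^{-2d}$. Hence
$$\nu(B(x,r))\le C(r/\tau)^d\le C(r/\rho)^d\le C(r/\rho)^t.$$

*Range $\delta\le r<Q^{-2}$.* Choose $2\le m\le N-1$ with $Q^{-m-1}\le r\le Q^{-m}$. By Lemma 5, (4) and (2),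
$$\nu(B(x,r))\le C\tau^{-d}Q^{-f(m)}\le C\tau^{-d}Q^{-\kappa}\,Q^{-t(m+1)}\le Q^{-t(m+1)}\le r^t\le(r/\rho)^t$$
once $Q$ is so large that $C\tau^{-d}Q^{-\kappa}\le1$.

So (b) holds, and Theorem 1 is proved. In particular the conjecture is false. $\blacksquare$

## Coprime directions in the plane: proof of Theorem 2

The value $\frac65$ came from the restriction that the digits of $a$ begin only after the first block of $z$ ends. Lemma 5 really needs something of this kind. Suppose $a$ could use every position $1,\dots,m$, and consider the points $z_k=(2+\frac kQ)(1,1)$, $0\le k\le Q-1$, on one ray. For each $k'\le k$ the number $\log\frac{2+k/Q}{2+k'/Q}$ lies in $[0,1)$; truncating it after $m$ digits gives an $a$ with $|e^az_{k'}-z_k|\le|z_k|Q^{-m}\le3\sqrt2\,Q^{-m}$. With $k=Q-1$ this produces $Q$ different configurations near one point. The collisions come from lattice points on a common ray.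

If only one lattice point is allowed on each ray, $a$ can be given all positions up to $N/2$. In the bookkeeping of the combined scheme the restriction $w\le\frac12-x$ then becomes $w\le\frac12$. With $v=2x+w\ge s/2$ again, $x\ge\frac12(v-\frac12)$ and $y\ge(s-v)/2$, so
$$1\ge x+v+y\ge v+\tfrac s2-\tfrac14\ge s-\tfrac14,$$
that is, $s\le\frac54$, with equality for $x=\frac1{16}$, $w=\frac12$, $y=\frac5{16}$. The proof below carries out this scheme. Distinct reduced fractions with denominators at most $h$ are $h^{-2}$-separated, so a lattice block of mesh $1/h$ supplies directions down to scale $h^{-2}$. Taking one coordinate to be a prime makes the fractions reduced. For example, with $h=7$ the numerators $(5,6)$ and $(7,8)$ give $\frac65=1.2$ and $\frac87\approx1.143$, at distance $\frac2{35}\ge\frac1{49}$.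

**Step 1: the sets.** Fix $1<t<\frac54$ and an integer $L\ge2$ with $t<\frac54-\frac1{8L}$. For an integer $Q\ge2$ let $h=Q^L$, $N=16L$, $\delta=Q^{-N}$, and let $G_\delta$ be the set of points
$$g=e^a(U+u),\qquad U=\tfrac1h(p,j),$$
where

* $p$ is prime, $h/2<p\le h$, $p/2\le j\le2p$, and $p\nmid j$;
* $a=c_0+\sum_{l=1}^{8L-1}c_lQ^{-l}$ with $c_0\in\{0,1\}$ and $c_l\in\{0,\dots,Q-1\}$;
* $u\in\big(Q^{-13L}\mathbb Z\cap[0,Q^{-8L})\big)^2$.

Again $D=\{Q^{-N}:Q\ge2\}$. We show (a), and (b) with exponent $t$ and an absolute constant; Proposition 4 with $t_i\uparrow\frac54$ then proves Theorem 2.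

**Step 2: condition (a).** We count as before:
$$g\cdot g'=e^{a+a'}\big(U\cdot U'+(U\cdot u'+u\cdot U')+u\cdot u'\big).$$
Here $U\cdot U'\in Q^{-2L}\mathbb Z$ is bounded: at most $CQ^{2L}$ values. The middle term lies in $Q^{-14L}\mathbb Z\cap[0,CQ^{-8L}]$: at most $CQ^{6L}$ values. The last satisfies $u\cdot u'\le2Q^{-16L}=2\delta$. The sum $a+a'$ takes at most $3(2Q)^{8L-1}\le C_LQ^{8L-1}$ values, and $e^{a+a'}\le e^4$. So $G_\delta\cdot G_\delta$ lies within $C\delta$ of $C_LQ^{16L-1}$ points, and the measure in (a) is at most $C_LQ^{16L-1}\delta=C_L/Q\to0$.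

**Step 3: the measure for (b).** Let $B(y,\rho)\subset\Omega=(2,3)^2$, so $\rho<\frac12$, and put $\tau=\rho/100<\frac1{200}$. From now on $C,c>0$ are absolute and $Q\ge Q_0(\rho)$, with $t,L$ fixed. First we choose a direction near that of $y$, then a dilation that brings the length right.

Let $M_y$ be the set of pairs $(p,j)$ with $p$ prime in $(h/2,h]$, $|j/p-y_2/y_1|\le\tau$ and $j\ne p$. Since $y_2/y_1\in(\frac23,\frac32)$, we have $p/2<j<2p$, and the only multiple of $p$ in that range is $p$ itself; so $p\nmid j$, and these pairs are admissible in $G_\delta$. Let $P_h$ be the number of primes in $(h/2,h]$. For each such $p$ there are at least $2\tau p-1\ge\tau h-1$ integers $j$ with $|j/p-y_2/y_1|\le\tau$, of which at most one is excluded. Hence, for $h\ge4/\tau$,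
$$|M_y|\ge P_h\cdot\frac{\tau h}2,\qquad P_h\ge\frac{c\,h}{\log h},\tag{5}$$
the second inequality by the prime number theorem.

Choose $(p,j)\in M_y$ uniformly. Given it, choose $(c_0,c_1)$ uniformly among the pairs with
$$\Big[c_0+\frac{c_1}Q,\ c_0+\frac{c_1+1}Q\Big]\subset\Big[\log\frac{hy_1}p-\tau,\ \log\frac{hy_1}p+\tau\Big].$$
Since $h/p\in[1,2)$ and $y_1\in(2,3)$, we have $\log\frac{hy_1}p\in[\log2,\log6]$, so the window lies in $(0,2)$; there are at least $2\tau Q-2\ge\tau Q$ such pairs for $Q\ge2/\tau$. Choose the remaining digits of $a$, and $u$, uniformly and independently. Let $\nu$ be the law of $g=e^a(U+u)$.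

*Support.* By construction $e^ap/h=y_1e^\theta$ with $|\theta|\le\tau$, and $|e^\theta-1|\le2\tau$. So the first coordinate of $e^aU$ is within $6\tau$ of $y_1$. The second coordinate is $y_1e^\theta\cdot\frac jp$, and
$$\Big|y_1e^\theta\frac jp-y_2\Big|\le|y_1e^\theta-y_1|\frac jp+y_1\Big|\frac jp-\frac{y_2}{y_1}\Big|\le12\tau+3\tau.$$
Also $|e^au|\le CQ^{-8L}\le\tau$. Hence $|g-y|\le6\tau+15\tau+\tau<50\tau=\rho/2$. Moreover both coordinates of $e^aU$ always lie in $[1,4]$.

**Step 4: distribution of directions.** We bound the probability that $j/p$ falls in a short interval. Distinct pairs in $M_y$ give distinct fractions: if $jp'=j'p$ with $p\ne p'$, then $p\mid jp'$ forces $p\mid j$, which is excluded; and $p=p'$ gives $j=j'$. Two distinct fractions differ by at least $\frac1{pp'}\ge h^{-2}$. For any real $\theta$, and any fixed absolute constant in place of the $C$ on the left (it changes the $C$ on the right),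
$$\mathbb P\big(|j/p-\theta|\le Cr\big)\le\begin{cases}C\,r/\tau,&r\ge1/h,\\[2pt]C(\log h)\,r/\tau,&h^{-2}\le r<1/h,\\[2pt]C(\log h)\,\tau^{-1}h^{-2},&r<h^{-2}.\end{cases}\tag{6}$$
In the first case each $p$ allows at most $Crh+1\le C'rh$ integers $j$, so the number of pairs is at most $C'rh\,P_h$; divide by $|M_y|\ge P_h\tau h/2$. In the second case separation allows at most $Crh^2+1\le C'rh^2$ pairs, in the third at most $C'$ pairs; divide by $|M_y|\ge c\tau h^2/(2\log h)$.

**Step 5: distribution of dilations.** Given $(p,j)$, the pair $(c_0,c_1)$ takes each value with probability at most $1/(\tau Q)$ and each of the other $8L-2$ digits takes each value with probability $1/Q$. So $a$ takes each of its values, which are distinct multiples of $Q^{-(8L-1)}$, with probability at most $\tau^{-1}Q^{-(8L-1)}$. An interval of length $Cr$ with $r\ge Q^{-8L+1}$ contains at most $C'rQ^{8L-1}$ such multiples, so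
$$\mathbb P\big(a\in I\mid p,j\big)\le C\,r/\tau\qquad\text{if }|I|\le Cr,\ r\ge Q^{-8L+1}.\tag{7}$$

**Step 6: the range $Q^{-8L+1}\le r\le\rho$.** At these scales $u$ is invisible, and direction and length together locate the point. If $g\in B(x,r)$, then $v=e^aU$ satisfies $|v-x|\le r+CQ^{-8L}\le Cr$. Let $v=e^aU$ and $\tilde v=e^{\tilde a}\tilde U$ be two points with this property. Then $|v-\tilde v|\le Cr$, all coordinates lie in $[1,4]$, and
$$\Big|\frac{v_2}{v_1}-\frac{\tilde v_2}{\tilde v_1}\Big|=\frac{|v_2(\tilde v_1-v_1)+v_1(v_2-\tilde v_2)|}{v_1\tilde v_1}\le Cr .$$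
So $j/p=v_2/v_1$ lies in a fixed interval of length $Cr$. For a fixed $(p,j)$ we have $v_1=e^ap/h$, and $|\log v_1-\log\tilde v_1|\le|v_1-\tilde v_1|\le Cr$, so $a$ lies in an interval of length $Cr$ depending on $(p,j)$. Multiplying (6) and (7):

* If $r\ge1/h$, then $\nu(B(x,r))\le C(r/\tau)^2\le C(r/\rho)^2\le C(r/\rho)^t$, with $C$ absolute.
* If $h^{-2}\le r<1/h$, then $\nu(B(x,r))\le C\tau^{-2}(\log h)\,r^2\le r^t$ for large $Q$, since $r^{2-t}\le Q^{-L(2-t)}$ beats the logarithm and $\tau^{-2}$.
* If $Q^{-8L+1}\le r<h^{-2}$, then $\nu(B(x,r))\le C\tau^{-2}(\log h)\,r\,Q^{-2L}\le r^t$ for large $Q$, since $r^{1-t}Q^{-2L}\le Q^{8L(t-1)-2L}$ and $8(t-1)<2$.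

As $\rho<1$, $r^t\le(r/\rho)^t$.

**Step 7: the range $\delta\le r<Q^{-8L+1}$.** Now $u$ becomes visible. If $g\in B(x,r)$, then $|e^aU-x|\le CQ^{-8L+1}$. By Step 6 at radius $Q^{-8L+1}$ (an estimate that concerned only $(U,a)$; note $Q^{-8L+1}<h^{-2}$), the pairs $(U,a)$ compatible with $g\in B(x,r)$ have total probability at most
$$C\tau^{-2}(\log h)\,Q^{-8L+1}Q^{-2L}=C\tau^{-2}(\log h)\,Q^{-10L+1}.$$
Given $(U,a)$, the condition $|e^a(U+u)-x|\le r$ puts $u$ in a ball of radius $e^{-a}r\le r$. Since $u$ is uniform on $(Q^{5L})^2=Q^{10L}$ grid points of spacing $Q^{-13L}$, and the ball contains at most $C(r^2Q^{26L}+1)$ of them, the conditional probability is at most $\min\big(1,C(r^2Q^{16L}+Q^{-10L})\big)$. Thus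
$$\nu(B(x,r))\le C\tau^{-2}(\log h)\,Q^{-10L+1}\big(\min(1,r^2Q^{16L})+Q^{-10L}\big).$$
Divide each of the two terms by $r^t$, leaving aside the factor $C\tau^{-2}\log h$:

* First term, $r\ge Q^{-8L}$: $Q^{-10L+1}r^{-t}\le Q^{8Lt-10L+1}$.
* First term, $r<Q^{-8L}$: $Q^{-10L+1}Q^{16L}r^{2-t}\le Q^{6L+1-8L(2-t)}=Q^{8Lt-10L+1}$.
* Second term, all $r\ge Q^{-16L}$: $Q^{-20L+1}r^{-t}\le Q^{16Lt-20L+1}$.

Since $t<\frac54-\frac1{8L}$, we have $8Lt<10L-1$ and $16Lt<20L-2$, so both exponents are negative. A negative power of $Q$ beats $C\tau^{-2}\log h=C\tau^{-2}L\log Q$, so $\nu(B(x,r))\le r^t\le(r/\rho)^t$ for $Q\ge Q_0(\rho)$.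

So (b) holds with exponent $t$ and an absolute constant, and Theorem 2 is proved. $\blacksquare$

## Prescribing the dimension exactly

It remains to prove Corollary 3. Let $E_0$ be the set of Theorem 2 if $d=2$ and of Theorem 1 if $d=3$, so that $\dim_HE_0\ge s_d$ and $|\Pi(E_0)|=0$. Let $s\in(d/2,s_d]$. If $\dim_HE_0=s$, take $E=E_0$. Otherwise $\dim_HE_0>s$, so $\mathcal H^s(E_0)=\infty$. By the Besicovitch–Davies theorem (Falconer, *The Geometry of Fractal Sets*, Thm 5.4) there is a compact $E\subset E_0$ with $0<\mathcal H^s(E)<\infty$, hence $\dim_HE=s$. Since $\Pi(E)\subset\Pi(E_0)$, we have $|\Pi(E)|=0$. $\blacksquare$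

Thus in dimension $2$ no theorem of the form "$\dim_HE>\sigma$ implies $|\Pi(E)|>0$" can hold with $\sigma<5/4$, and in dimension $3$ none can hold with $\sigma<17/11$.
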